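\title{Anchored isoperimetry and the return probability of simple random walk}

\begin{abstract}
Let $G$ be an infinite connected graph of bounded degree with a fixed vertex $o$, let $d>1$ be real, and suppose that $|\partial S|\ge c|S|^{1-1/d}$ for all finite connected sets $S$ that contain $o$. We prove that simple random walk satisfies $p_n(o,o)\le Cn^{-d/2}$. For $1<d<4$ the proof is a rearrangement argument on the level sets of a discounted Green function. For $d\ge4$ we run an energy argument outside the sets with bad isoperimetry and show that these sets, which the hypothesis keeps away from $o$, make a polynomially smaller contribution.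
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, $G=(V,E)$ is an infinite connected simple graph with all degrees at most $D$, and $o\in V$ is a fixed vertex. For a finite set $S\subset V$ we write $|S|$ for the number of its vertices and $\partial S$ for the set of edges between $S$ and $V\setminus S$. Let $p_n(x,y)$ be the $n$-step transition probability of simple random walk on $G$.

Let $\psi$ be a function increasing to infinity. The graph satisfies the \emph{isoperimetric inequality} $\mathcal{IP}_\psi$ if $|\partial S|/\psi(|S|)$ is bounded away from $0$ over all finite connected $S\subset V$. It satisfies the \emph{anchored isoperimetric inequality} $\mathcal{IP}^*_\psi$ if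
\[
0<\lim_{m\to\infty}\ \inf\Big\{\frac{|\partial S|}{\psi(|S|)}:\ o\in S\subset V,\ S\text{ connected},\ m\le|S|<\infty\Big\}.
\]
The anchored property does not depend on $o$: a connected set containing another vertex $o'$ becomes a connected set containing $o$ after adding a fixed path $\gamma$, which changes the boundary by at most $D|\gamma|$ edges, and $\psi\to\infty$. On a transitive graph the two properties coincide, since an automorphism moves any set onto one that contains $o$. For $\psi(x)=x^{1-1/d}$ with $d>1$ we write $\mathcal{IP}_d$ and $\mathcal{IP}^*_d$, and for $\psi(x)=x$ we write $\mathcal{IP}_\infty$ and $\mathcal{IP}^*_\infty$.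

Under $\mathcal{IP}_d$ a set of $R^d$ vertices has boundary-to-volume ratio at least of order $1/R$, like a box of side $R$ in $\mathbb Z^d$. A walk should leave such a set in time of order $R^2$, so at time $n$ it should be spread over at least $n^{d/2}$ vertices. The following results are quoted in \cite{talk}: a Cayley graph has $\mathcal{IP}_d$ if and only if $p_n(x,x)\le c\,n^{-d/2}$ (Varopoulos, Saloff-Coste, Coulhon, Grigor'yan, and others); $\mathcal{IP}^*_{2+\epsilon}$ implies transience (Thomassen 1992); and $\mathcal{IP}^*_\infty$ implies positive liminf speed and the decay $p_n(o,o)\le\exp(-cn^{1/3})$, which is best possible (Vir\'ag 2000). The conjecture stated in \cite{talk} is: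

\begin{quote}
\emph{$\mathcal{IP}^*_d$ implies $p_n(o,o)\le Cn^{-d/2}$, where $C<\infty$ may depend on $G$, $o$ and $d$ but not on $n$.}
\end{quote}

Every finite nonempty set has at least one boundary edge, because $G$ is infinite and connected. Hence the finitely many small sizes can be absorbed in the constant, and $\mathcal{IP}^*_d$ is equivalent to the existence of $c\in(0,1]$ with
\begin{equation}\label{eq:iso}
|\partial S|\ \ge\ c\,|S|^{1-1/d}\qquad\text{for all finite connected }S\ni o.
\end{equation}
We prove the conjecture for every real $d>1$.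

\begin{theorem}\label{thm:main}
Let $d>1$ be real and assume \eqref{eq:iso}. Then $p_n(o,o)\le Cn^{-d/2}$ for all $n\ge1$, where $C$ depends only on $d$, $D$ and $c$.
\end{theorem}

For integer $d\ge2$ the exponent is that of $\mathbb Z^d$, which satisfies $\mathcal{IP}_d$. There $\mathbb E|X_n|^2=n$, so with probability at least $\frac12$ the walk is among the $O(n^{d/2})$ points of norm at most $\sqrt{2n}$, and Cauchy--Schwarz bounds $p_{2n}(o,o)=\sum_xp_n(o,x)^2$ below by a constant times $n^{-d/2}$. The next example shows what the anchored hypothesis permits and the non-anchored one forbids.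

\begin{example}[Pipes]\label{ex:pipes}
A \emph{pipe} with $m$ vertices attached at $x$ is a path on $m$ new vertices, one end of which is joined to $x$ by an edge. Let $d\ge2$ be an integer, and attach to $\mathbb Z^d$ a pipe with $2^k$ vertices at $x_k=(2^k,0,\dots,0)$ for each $k\ge0$. Each pipe has one boundary edge, so $\mathcal{IP}_d$ fails. Now let $S\ni o=0$ be finite and connected, and $S_0=S\cap\mathbb Z^d$. If $k$ is the largest index of a pipe that $S$ meets, then $S_0$ contains a path from $o$ to $x_k$, so $|S\setminus S_0|<2^{k+1}<2|S_0|$. Every boundary edge of $S_0$ in $\mathbb Z^d$ is a boundary edge of $S$, and $|S_0|>|S|/3$, so \eqref{eq:iso} holds. On the other hand, let $y$ be the far end of the $k$-th pipe and $m<2^k$. A loop of length $2m$ from $y$ stays in the pipe, where the distance from $y$ moves like the absolute value of simple random walk on $\mathbb Z$; thus $p_{2m}(y,y)=\binom{2m}m4^{-m}\ge\frac1{2\sqrt m}$. So $\sup_yp_n(y,y)$ decays no faster than $n^{-1/2}$ along even $n$, and the constant in the conjecture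 must depend on the vertex.
\end{example}

So traps exist, and the walk from $o$ may go to one, wait there and come back. For $\psi(x)=x$ the anchoring has a real cost: $\mathcal{IP}_\infty$ gives exponential decay (Remark~\ref{rem:nonanch}), while under $\mathcal{IP}^*_\infty$ only $\exp(-cn^{1/3})$ survives. For finite $d$ both the price of reaching a trap and the gain from it are powers of $n$, and the question is which power wins. A pipe with $\sqrt n$ vertices is long enough to matter at time $n$. Applying \eqref{eq:iso} to the pipe together with a geodesic from $o$ only forces its distance from $o$ to be at least of order $n^{(d-1)/2d}$, which is much smaller than $\sqrt n$. Theorem~\ref{thm:main} says that such traps, however they are arranged, do not change the exponent.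

The proof has two parts. Hypothesis \eqref{eq:iso} applies only to connected sets containing $o$. The level sets of a discounted Green function $g$ have this form by the maximum principle, and rearranging $g$ gives the theorem for $1<d<4$ (Section~\ref{sec:levels}). For $d\ge4$ one has to work with the heat kernel itself, whose level sets we do not control. From each level set we remove its \emph{core}, the part with bad isoperimetry (Section~\ref{sec:cores}); off the core the usual energy decay holds, and the theorem reduces to a bound on the time that the walk spends in cores, Proposition~\ref{prop:islands} (Section~\ref{sec:energy}). Section~\ref{sec:model} proves this bound by hand for one pipe and explains the general count, which is carried out in Sections~\ref{sec:link} and~\ref{sec:count}.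

\section{The lazy walk and the discounted Green function}\label{sec:tools}

Constants $C_1,C_2,\dots,K_1,K_2,\dots$ depend only on $d,D,c$; so does an unnumbered $C$, which may change from line to line. ``For $n$ large'' means for $n\ge n_0(d,D,c)$. We write $\operatorname{dist}$ for the graph distance, and $x\sim y$ if $xy\in E$.

\subsection*{Reduction to the lazy walk}
Let $\pi(x)=\deg x$, $\langle u,v\rangle=\sum_x\pi(x)u_xv_x$ and $\|u\|^2=\langle u,u\rangle$. The transition operator $Q$ of simple random walk is self-adjoint on $\ell^2(\pi)$, because $\pi(x)Q(x,y)=\mathbf 1\{x\sim y\}$ is symmetric, and $\|Q\|\le1$, because $(Qu)^2\le Q(u^2)$ and $\sum\pi\,Q(u^2)=\|u\|^2$. By the spectral theorem there is a probability measure $\mu$ on $[-1,1]$ with $p_k(o,o)=\int\lambda^k\,d\mu(\lambda)$. Hence $p_{2k}(o,o)$ is nonincreasing in $k$ and $p_{2k+1}(o,o)\le p_{2k}(o,o)$.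

The lazy walk $(X_t)$ has transition operator $P=\frac12(I+Q)$, that is, $P(x,x)=\frac12$ and $P(x,y)=\frac1{2\pi(x)}$ for $y\sim x$. Its spectrum lies in $[0,1]$, so $P-P^2\ge0$ as an operator and $P^k(o,o)$ is nonincreasing in $k$. It suffices to prove
\begin{equation}\label{eq:lazy}
P^n(o,o)\le Cn^{-d/2}\qquad(n\ge1).
\end{equation}
Indeed, let $\xi$ be binomial with parameters $4m$ and $\frac12$, where $m\ge1$. Then $\mathbb P(\xi\text{ even})=\frac12$, since $\mathbb E(-1)^\xi=0$, and $k\mapsto4m-k$ preserves parity and the law of $\xi$, so $\mathbb P(\xi\text{ even},\ \xi\le2m)\ge\frac14$. Therefore $P^{4m}(o,o)=\sum_k\mathbb P(\xi=k)\,p_k(o,o)\ge\frac14p_{2m}(o,o)$. For $n\in\{2m,2m+1\}$ we get $p_n(o,o)\le p_{2m}(o,o)\le4C(4m)^{-d/2}\le4Cn^{-d/2}$, and $p_1(o,o)=0$.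

\subsection*{Energy and flux}
Since $2\pi(x)(I-P)u(x)=\sum_{y\sim x}(u_x-u_y)$, for every finitely supported $v$
\begin{equation}\label{eq:green}
2\langle v,(I-P)u\rangle=\sum_{xy\in E}(u_x-u_y)(v_x-v_y).
\end{equation}
With $v=u$ this reads $\langle u,(I-P)u\rangle=\frac12\mathcal E(u)$, where $\mathcal E(u)=\sum_{xy\in E}(u_x-u_y)^2$. With $v=\mathbf 1_S$ it computes the \emph{flux} of $u$ out of a finite set $S$:
\begin{equation}\label{eq:flux}
\sum_{xy\in\partial S,\ x\in S}(u_x-u_y)=2\sum_{x\in S}\pi(x)(I-P)u(x).
\end{equation}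
The heat kernel is the finitely supported function $f_t(x)=P^t(o,x)/\pi(x)=P^t(x,o)/\pi(o)$. It satisfies $0\le f_t\le1$, $Pf_t=f_{t+1}$, $\sum\pi f_t=1$ and $\langle f_t,f_u\rangle=P^{t+u}(o,o)/\pi(o)$.

\begin{lemma}[Carne--Varopoulos bound]\label{lem:CV}
For $t\ge1$ and $x,y\in V$, $\;P^t(x,y)\le2\sqrt{\pi(y)/\pi(x)}\,e^{-\operatorname{dist}(x,y)^2/2t}$.
\end{lemma}

\begin{proof}
Let $Y_t$ be simple random walk on $\mathbb Z$ from $0$, and let $T_k$ be the Chebyshev polynomial of degree $k$, defined by $T_k(\cos\theta)=\cos k\theta$. From $\cos^t\theta=\mathbb E\,e^{i\theta Y_t}=\mathbb E\cos(\theta Y_t)$ we get the polynomial identity $\lambda^t=\sum_k\mathbb P(Y_t=k)\,T_{|k|}(\lambda)$, in which we substitute $P$. We have $\|T_k(P)\|\le1$, since $|T_k|\le1$ on $[-1,1]$, and $\langle\mathbf 1_x,T_k(P)\mathbf 1_y\rangle=0$ for $k<\operatorname{dist}(x,y)$. Hence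
\[
\pi(x)P^t(x,y)=\langle\mathbf 1_x,P^t\mathbf 1_y\rangle\le\sqrt{\pi(x)\pi(y)}\;\mathbb P\big(|Y_t|\ge\operatorname{dist}(x,y)\big),
\]
and Hoeffding's inequality $\mathbb P(|Y_t|\ge\delta)\le2e^{-\delta^2/2t}$ finishes the proof.
\end{proof}

\subsection*{Discounting}
Fix $n\ge2$ and let $\zeta=1-\frac1n$, so that $\zeta\ge\frac12$ and $\zeta^{-n}\le4$. Weighting time $t$ by $\zeta^t$ is a smooth way to cut the walk off at time of order $n$. The \emph{discounted Green function} is
\[
g=\sum_{t\ge0}\zeta^tf_t>0,\qquad(I-\zeta P)g=\mathbf 1_o/\pi(o),\qquad\sum_x\pi(x)g(x)=n .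
\]
Since $f_t(x)=0$ for $t<\operatorname{dist}(o,x)$, we have $g(x)\le n\zeta^{\operatorname{dist}(o,x)}$, so $g$ tends to $0$ at infinity. Also
\begin{equation}\label{eq:sumf}
\sum_{t\le n}f_t\le4g,\qquad\sum_{t\le2n}f_t\le16g .
\end{equation}

\begin{lemma}[Maximum principle]\label{lem:max}
Let $u>0$ be a function on $V$.
\begin{itemize}
\item[(a)] If $u(x)=\zeta Pu(x)$, then some neighbor $y$ of $x$ has $u(y)>u(x)$.
\item[(b)] If $u\to0$ at infinity and $u=\zeta Pu$ outside a set $B$, then for $s>0$ the set $\{u>s\}$ is finite and each of its components meets $B$.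
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise $Pu(x)\le u(x)$, so $u(x)\le\zeta u(x)$, which is false. (b) Let $x$ maximize $u$ on a component. Its neighbors in the component have $u\le u(x)$, and the others have $u\le s<u(x)$. By (a), $x\in B$.
\end{proof}

\section{Level sets, and the case $1<d<4$}\label{sec:levels}

Think of a function $h$ as an electric potential. If the current leaving each level set is at most $\kappa$ and the level set has many boundary edges, then most of these edges carry a small drop of potential, so lowering the level a little captures many new vertices. The next lemma measures how far the level must drop for the volume to double. The exponent is the one seen in $\mathbb Z^d$, $d\ge3$, where the Green function is of order $\rho^{2-d}=v^{2/d-1}$ on the boundary of a ball of radius $\rho$ and volume $v=\rho^d$.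

\begin{lemma}[Doubling]\label{lem:double}
Let $h>0$ be a function on $V$ tending to $0$ at infinity and $U_s=\{h>s\}$. Let $\kappa>0$, $b\in(0,1]$, $v_0\ge1$, and assume that for all $0<s<\sup h$
\begin{itemize}
\item[(i)] $\sum_{xy\in\partial U_s,\,x\in U_s}(h_x-h_y)\le\kappa$;
\item[(ii)] $|\partial U_s|\ge b\,|U_s|^{1-1/d}$ whenever $|U_s|\ge v_0$.
\end{itemize}
Put $\Gamma=(4D+2)/b^2$.
\begin{itemize}
\item[(a)] If $v\ge v_0$, $|U_s|\ge v$ and $s>\Delta:=\Gamma\kappa v^{2/d-1}$, then $|U_{s-\Delta}|\ge2v$.
\item[(b)] If $d>2$, $s>0$ and $|U_s|\ge v_0$, then $|U_s|\le(\Gamma'\kappa/s)^{d/(d-2)}$, where $\Gamma'=\Gamma/(1-2^{2/d-1})$.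
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\beta=bv^{1-1/d}\le v$. Suppose $s'>0$ and $|U_{s'}|\ge v$, so that $m=|\partial U_{s'}|\ge\beta$ by (ii). The terms in (i) are positive, so fewer than $m/2$ of them exceed $2\kappa/m$, and at least $m/2$ boundary edges have $h_x-h_y\le2\kappa/\beta$. These edges have at least $\beta/2D$ distinct outer endpoints $y$, each with $h_y>s'-2\kappa/\beta$. Thus $|U_{s'-2\kappa/\beta}|\ge|U_{s'}|+\beta/2D$. Start from $s'=s$ and repeat this step $\lceil2Dv/\beta\rceil\le(2D+1)v/\beta$ times. The volume grows by at least $v$, and the level drops by at most $2\kappa(2D+1)v/\beta^2=\Delta<s$, so all levels used are positive.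

(b) Let $v=|U_s|$ and suppose $s_\infty:=s-\Gamma'\kappa v^{2/d-1}>0$. Apply (a) successively with $v,2v,4v,\dots$; the drops form a geometric series with sum $\Gamma'\kappa v^{2/d-1}$, so all levels stay above $s_\infty$ and $|U_{s_\infty}|\ge2^lv$ for every $l$. This contradicts $h\to0$. Hence $v^{1-2/d}\le\Gamma'\kappa/s$.
\end{proof}

We apply the lemma to $h=g$. By Lemma~\ref{lem:max}(b) with $B=\{o\}$, every nonempty level set of $g$ is finite, connected and contains $o$; this is what makes \eqref{eq:iso} applicable, and (ii) holds with $b=c$, $v_0=1$. Since $(I-P)g=(I-\zeta P)g-(1-\zeta)Pg\le\mathbf 1_o/\pi(o)$, identity \eqref{eq:flux} gives (i) with $\kappa=2$. List the values of $g$ in nonincreasing order, with multiplicity, as $g^*(1)\ge g^*(2)\ge\cdots$, so that $|\{g>s\}|\ge k$ if and only if $s<g^*(k)$. Then for every integer $k\ge1$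
\begin{equation}\label{eq:rearr}
g^*(k)\le g^*(2k)+2\Gamma k^{2/d-1},\qquad g^*(k)\le n/k .
\end{equation}
For the first bound let $\Delta=2\Gamma k^{2/d-1}$; for $\Delta<s<g^*(k)$ part (a) gives $s-\Delta<g^*(2k)$, and we let $s\uparrow g^*(k)$. The second bound holds because $\sum g\le n$. If $d>2$, summing the first bound over $k=1,2,4,\dots$ and using $g^*(k)\to0$ gives a constant $C_1$, independent of $n$, with
\begin{equation}\label{eq:gbdd}
g\le C_1\qquad(d>2).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $1<d<4$]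
Let $n\ge2$. The norm of $g$ controls the return probability: by the monotonicity of $P^k(o,o)$,
\begin{equation}\label{eq:gnorm}
\|g\|^2=\sum_{t,u}\zeta^{t+u}\frac{P^{t+u}(o,o)}{\pi(o)}=\sum_{k\ge0}(k+1)\zeta^k\frac{P^k(o,o)}{\pi(o)}\ge\frac{\zeta^n}D\,P^n(o,o)\sum_{k\le n}(k+1)\ge\frac{n^2}{8D}P^n(o,o).
\end{equation}
So \eqref{eq:lazy} follows once we show $\sum_xg(x)^2\le Cn^{2-d/2}$. The two bounds in \eqref{eq:rearr} are of the same order when $k=n^{d/2}$, so we switch between them there. Let $I\ge0$ be the integer with $2^I\le n^{d/2}<2^{I+1}$. Then $g^*(2^I)\le n2^{-I}\le2n^{1-d/2}=2(n^{d/2})^{2/d-1}\le C2^{I(2/d-1)}$, and \eqref{eq:rearr} gives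
\[
g^*(2^i)\le C\sum_{l=i}^I2^{l(2/d-1)}\qquad(0\le i\le I).
\]
The $2^i$ values of rank in $[2^i,2^{i+1})$ are at most $g^*(2^i)$, so
\[
\sum_xg(x)^2\le\sum_{i<I}2^ig^*(2^i)^2+g^*(2^I)\sum_xg(x),
\]
and the last term is at most $2n^{2-d/2}$. For the sum over $i$ there are three cases. If $d<2$, then $g^*(2^i)\le C2^{I(2/d-1)}$ and the sum is at most $C2^I2^{I(4/d-2)}$. If $d=2$, then $g^*(2^i)\le C(I-i+1)$ and the sum is at most $C2^I\sum_{l\ge1}2^{-l}(l+1)^2$. If $2<d<4$, then $g^*(2^i)\le C2^{i(2/d-1)}$ and the sum is at most $C\sum_{i<I}2^{i(4/d-1)}$, a geometric sum with ratio greater than $1$. In each case the bound is $C2^{I(4/d-1)}\le C(n^{d/2})^{4/d-1}=Cn^{2-d/2}$.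
\end{proof}

For $d=4$ the last geometric sum has ratio $1$, and the argument loses a factor $\log n$. For $d>4$ it cannot work: $\|g\|^2\ge\pi(o)g(o)^2\ge1/D$, so \eqref{eq:gnorm} never gives more than $P^n(o,o)\le Cn^{-2}$. The early times dominate $\|g\|^2$, and we must look at $f_t$ with $t$ of order $n$.

\section{Cores and the size gap}\label{sec:cores}

We need a notion of ``set with boundary-to-volume ratio at most $1/R$'' that is stable under unions and under passing to components. The ratio condition alone is not: two overlapping sets with small ratio may share most of their volume but little of their boundary. The remedy is to require the inequality for every way of removing a part of the set.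

For $R>0$ and finite $S$ let $\varphi_R(S)=|\partial S|-|S|/R$. This function is \emph{submodular}: $\varphi_R(S\cup T)+\varphi_R(S\cap T)\le\varphi_R(S)+\varphi_R(T)$. The volumes on the two sides agree, and each edge is counted on the right at least as often as on the left: an edge in both $\partial(S\cup T)$ and $\partial(S\cap T)$ joins $S\cap T$ to the complement of $S\cup T$ and lies in both $\partial S$ and $\partial T$, and an edge in one of them lies in $\partial S$ or $\partial T$.

\begin{definition}
A finite set $A$ is an \emph{$R$-core} if $\varphi_R(A)\le\varphi_R(S)$ for all $S\subset A$.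
\end{definition}

The empty set is an $R$-core. A pipe $A$ with $m$ vertices is an $R$-core exactly when $m\ge R$: nonempty $S\subset A$ have $\varphi_R(S)\ge1-|S|/R\ge\varphi_R(A)$, and $\varphi_R(\emptyset)=0\ge1-m/R$ is the stated condition. For disjoint sets $S,T$ let $e(S,T)$ be the number of edges between them.

\begin{lemma}\label{lem:cores}
\begin{itemize}
\item[(a)] A finite union of $R$-cores is an $R$-core.
\item[(b)] Every component of an $R$-core is an $R$-core.
\item[(c)] An $R$-core is an $R'$-core for every $R'\le R$.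
\item[(d)] An $R$-core $A$ has $|\partial A|\le|A|/R$; if $A\ne\emptyset$, then $|A|\ge R$.
\item[(e)] Let $U$ be finite and let $W$ minimize $\varphi_R$ among the subsets of $U$. Then $W$ is an $R$-core, and $e(S,V\setminus(S\cup W))\ge|S|/R$ for all $S\subset U\setminus W$.
\item[(f)] In the setting of {\rm(e)} let $E'$ be the set of edges with no endpoint in $W$. For $w\ge0$ supported in $U$,
\[
\sum_{xy\in E'}(w_x-w_y)^2\ \ge\ \frac1{2DR^2}\sum_{x\notin W}w_x^2 .
\]
\end{itemize}
\end{lemma}

\begin{proof}
Write $\varphi=\varphi_R$. (a) Let $A,A'$ be cores. For any finite $S$, submodularity and $S\cap A\subset A$ give $\varphi(S\cup A)\le\varphi(S)+\varphi(A)-\varphi(S\cap A)\le\varphi(S)$: adding a core never increases $\varphi$. For $S\subset A\cup A'$, adding $A$ and then $A'$ gives $\varphi(A\cup A')\le\varphi(S)$.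
(b) Let $A=A_1\sqcup A_2$ with no edge between the parts, and $S\subset A_1$. Then $\varphi(S)+\varphi(A_2)=\varphi(S\cup A_2)\ge\varphi(A)=\varphi(A_1)+\varphi(A_2)$.
(c) For $S\subset A$, $|\partial A|-|\partial S|\le(|A|-|S|)/R\le(|A|-|S|)/R'$.
(d) Take $S=\emptyset$, and use $|\partial A|\ge1$.
(e) Subsets of $W$ are subsets of $U$, so $W$ is a core. Moreover $0\le\varphi(W\cup S)-\varphi(W)=e(S,V\setminus(S\cup W))-e(S,W)-|S|/R$.
(f) For $s\ge0$ let $S_s=\{x\notin W:w_x^2>s\}\subset U\setminus W$. The edges counted by $e(S_s,V\setminus(S_s\cup W))$ are the edges $xy\in E'$ with $\min(w_x^2,w_y^2)\le s<\max(w_x^2,w_y^2)$. Integrating (e) over $s$ and applying Cauchy--Schwarz,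
\[
\frac1R\sum_{x\notin W}w_x^2\le\sum_{xy\in E'}|w_x^2-w_y^2|\le\Big(\sum_{E'}(w_x-w_y)^2\Big)^{1/2}\Big(\sum_{E'}(w_x+w_y)^2\Big)^{1/2},
\]
and $\sum_{E'}(w_x+w_y)^2\le2\sum_{E'}(w_x^2+w_y^2)\le2D\sum_{x\notin W}w_x^2$.
\end{proof}

Part (f) is a Poincar\'e inequality that holds on any finite set once its core is removed; it uses no isoperimetric hypothesis. The hypothesis enters through the sizes of cores. Put
\[
M(a)=\Big(\frac{2Da}c\Big)^{d/(d-1)},\qquad Z(R)=\Big(\frac{cR}2\Big)^d ,
\]
and note that $M$ is increasing and $M(a)\ge a$ for $a\ge1$. If a core is joined to $o$ by $a$ extra vertices, then either the extra vertices supply most of the boundary that \eqref{eq:iso} demands, and the set has size at most $M(a)$, or the core supplies it, and the set is as large as a box of side of order $R$. No intermediate size is possible.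

\begin{lemma}[Gap]\label{lem:gap}
Let $S=L\cup F$ be finite and connected, with $o\in S$, $F$ an $R$-core and $|L|\le a$, where $a\ge1$.
\begin{itemize}
\item[(a)] Either $|S|\le M(a)$ or $|S|\ge Z(R)$.
\item[(b)] If $o\in L$, $F$ is a finite union of connected $R$-cores with at most $q'$ vertices each, $q'\ge1$, and $M(a)+q'<Z(R)$, then $|S|\le M(a)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:iso} and Lemma~\ref{lem:cores}(d), $c|S|^{1-1/d}\le|\partial S|\le D|L|+|\partial F|\le Da+|S|/R$. If $|S|<Z(R)$, then $|S|/R\le\frac c2|S|^{1-1/d}$, so $\frac c2|S|^{1-1/d}\le Da$, which is $|S|\le M(a)$.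

(b) We build $S$ in steps too small to jump the gap. Call the single vertices of $L$ and the given cores \emph{pieces}. Start from $\{o\}$. While the current union is not $S$, connectedness of $S$ provides a vertex of $S$ outside the union and adjacent to it; add a piece containing this vertex. Each union is connected, contains $o$, and consists of a subset of $L$ and an $R$-core (Lemma~\ref{lem:cores}(a)), so (a) applies to it. If a union has size at most $M(a)$, the next has size at most $M(a)+q'<Z(R)$, hence at most $M(a)$. The first has size $1\le M(a)$ and the last is $S$.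
\end{proof}

\subsection*{Parameters}
\emph{From here on $d\ge4$, $n$ is large and $\ell=\log n$.} Let
\[
K_1=16D\sqrt{d\log2},\qquad R_*=\frac{\sqrt n}{K_1},\qquad r=\big\lceil\sqrt{20\,d\,n\ell}\,\big\rceil,\qquad q=M(\sqrt n\,\ell^2),
\]
and $V_r=\{x:\operatorname{dist}(o,x)\le r\}$. The scale $R_*$ is the one at which the Poincar\'e inequality acts in time $n$; beyond distance $r$ the heat kernel is negligible by Lemma~\ref{lem:CV}; and $\sqrt n\,\ell^2$ will bound the number of extra vertices in every application of Lemma~\ref{lem:gap}. Call $R$ \emph{admissible} if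
\[
n^{\frac{d-2}{2(d-1)}}\ell^{-4}\le R\le R_* .
\]
For $n$ large, $R_*$ is admissible and
\begin{equation}\label{eq:param}
r+1\le2r\le\sqrt n\,\ell^2\le q,\qquad\text{and}\qquad1\le R\le\sqrt n,\quad Z(R)\ge8q\quad\text{for all admissible }R .
\end{equation}
The last bound holds because $q=Cn^{\frac d{2(d-1)}}\ell^{\frac{2d}{d-1}}$, while $Z(R)\ge C^{-1}n^{\frac{d(d-2)}{2(d-1)}}\ell^{-4d}$ and $d-2>1$. A \emph{small $R$-core} is a connected $R$-core with at most $q$ vertices. If $1\le a\le\sqrt n\,\ell^2$, then $M(a)+q\le2q<Z(R)$, so Lemma~\ref{lem:gap}(b) takes the following form.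

\begin{corollary}\label{cor:gap}
Let $R$ be admissible, $o\in L$, $|L|\le a\le\sqrt n\,\ell^2$, and let $F$ be a finite union of small $R$-cores such that $L\cup F$ is connected. Then $|L\cup F|\le M(a)$.
\end{corollary}

\subsection*{Islands}
Let $W^*$ be the union of all small $R_*$-cores contained in $V_r$. Its components are called \emph{islands}, and $\mathcal A$ is the finite set of islands; all of this depends on $n$. By Lemma~\ref{lem:cores}(a),(b),(d) an island $A$ is a connected $R_*$-core with
\begin{equation}\label{eq:island}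
|\partial A|\le K_1n^{-1/2}|A|,\qquad|A|\ge\sqrt n/K_1 .
\end{equation}
Each of the small cores that form $W^*$ is connected and so lies in one island; thus $A$ is a union of small $R_*$-cores. Corollary~\ref{cor:gap}, with $L$ a geodesic from $o$ to $A$ and $a=r+1$, gives $|A|\le M(r+1)\le q$. With Lemma~\ref{lem:cores}(c) we conclude that \emph{every island is a small $R$-core for every admissible $R$.}

\section{Energy decay up to the islands}\label{sec:energy}

Let $\Phi_t=\|f_t\|^2=P^{2t}(o,o)/\pi(o)$. If $\Phi_n$ is much larger than $n^{-d/2}$, then for $t\le n$ a fixed fraction of $\Phi_t$ comes from a level set $U$ of $f_t$ with far fewer than $n^{d/2}$ vertices. The core of such a $U$ is made of small cores and lies in the islands. Off the core the Poincar\'e inequality at scale $R_*$ makes $\Phi_t$ decrease by a factor $1-K_1^2/Cn$ in each step, unless the islands carry a fixed fraction of $\Phi_t$. The following bound says that this happens rarely.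

\begin{proposition}\label{prop:islands}
Let $d\ge4$. There is $\eta=\eta(d)>0$ such that for $n$ large
\[
\mathcal I_n:=\sum_{\lceil n/2\rceil\le t\le n-1}\ \sum_{x\in W^*}\pi(x)f_t(x)^2\ \le\ n^{1-d/2-\eta}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $d\ge4$, given Proposition~\ref{prop:islands}]
Let $K_2=8(2K_1/c)^d$, so that $4n^{d/2}/K_2=\frac12Z(R_*)$. Suppose that $n$ is large and $\Phi_n\ge K_2n^{-d/2}$. Fix $t$ with $n/2\le t\le n-1$, and write $f=f_t$, $\Phi=\Phi_t\ge\Phi_n$, $\theta=\Phi/4$, $u=(f-\theta)_+$ and $U=\{f>\theta\}$.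

\emph{The truncation keeps a fraction of the norm.} Where $f\le2\theta$ we have $f^2\le2\theta f$, and where $f>2\theta$ we have $f<2u$. So $\Phi\le2\theta\sum\pi f+4\|u\|^2=\Phi/2+4\|u\|^2$, that is, $\|u\|^2\ge\Phi/8$.

\emph{The set $U$ is small and near $o$.} From $\sum\pi f=1$ we get $|U|\le1/\theta\le4n^{d/2}/K_2=\frac12Z(R_*)$. If $\operatorname{dist}(o,x)\ge r$, Lemma~\ref{lem:CV} gives $f(x)\le2e^{-r^2/2n}\le2n^{-10d}<\theta$. So $U\subset V_r$.

\emph{The core of $U$ lies in the islands.} Let $W$ minimize $\varphi_{R_*}$ among subsets of $U$, and let $A'$ be a component of $W$, a connected $R_*$-core in $V_r$. Together with a geodesic from $o$ it has at most $|U|+r+1\le\frac12Z(R_*)+q<Z(R_*)$ vertices, so Lemma~\ref{lem:gap}(a) gives $|A'|\le M(r+1)\le q$. Thus $A'$ is a small $R_*$-core, and $W\subset W^*$.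

\emph{One step of decay.} We use $P-P^2\ge0$, then $|u_x-u_y|\le|f_x-f_y|$, then Lemma~\ref{lem:cores}(f), and finally $\pi\le D$, $u\le f$ and $W\subset W^*$:
\[
\Phi_t-\Phi_{t+1}=\langle(I-P^2)f,f\rangle\ge\tfrac12\mathcal E(f)\ge\tfrac12\mathcal E(u)\ge\frac1{4DR_*^2}\sum_{x\notin W}u_x^2\ge\frac{K_1^2}{4D^2n}\Big(\frac{\Phi_t}8-\sum_{W^*}\pi f_t^2\Big).
\]
Call $t$ \emph{good} if $\sum_{W^*}\pi f_t^2\le\Phi_t/16$; then $\Phi_{t+1}\le\exp(-K_1^2/64D^2n)\,\Phi_t$. Each bad $t$ contributes more than $K_2n^{-d/2}/16$ to $\mathcal I_n$, so there are at most $16n^{1-\eta}/K_2\le n/8$ of them. Among the $\lfloor n/2\rfloor$ values of $t$ at least $n/4$ are good, and $\Phi_t$ is nonincreasing, so $\Phi_n\le\exp(-K_1^2/256D^2)\,\Phi_{\lceil n/2\rceil}=2^{-d}\Phi_{\lceil n/2\rceil}$.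

We have shown $\Phi_n\le\max\big(K_2n^{-d/2},2^{-d}\Phi_{\lceil n/2\rceil}\big)$ for $n\ge n_0\ge2$. Let $K_3=\max(K_2,n_0^{d/2})$. Then $\Phi_n\le K_3n^{-d/2}$ for all $n\ge1$: for $n\le n_0$ because $\Phi_n\le1$, and for $n>n_0$ by induction, as $2^{-d}K_3(n/2)^{-d/2}\le K_3n^{-d/2}$. Hence $P^{2n}(o,o)\le DK_3n^{-d/2}$, and $P^{2n+1}(o,o)\le P^{2n}(o,o)$ gives \eqref{eq:lazy}.
\end{proof}

\begin{remark}[The non-anchored case]\label{rem:nonanch}
If \eqref{eq:iso} holds for all finite connected sets, a nonempty connected $R_*$-core $A$ has $c|A|^{1-1/d}\le|A|/R_*$, so $|A|\ge(cR_*)^d>Z(R_*)>q$. Then there are no islands and Proposition~\ref{prop:islands} is empty. In the same way, if $|\partial S|\ge|S|/R$ for all finite connected $S$, hence for all finite $S$, then $W=\emptyset$ minimizes $\varphi_R$ on every $U$; Lemma~\ref{lem:cores}(f) applied to $f_t$ gives $\Phi_{t+1}\le(1-1/4D^2R^2)\Phi_t$, which is exponential decay.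
\end{remark}

\section{One pipe, and the plan for many islands}\label{sec:model}

The quantity in Proposition~\ref{prop:islands} has a probabilistic form: for any set $A$,
\begin{equation}\label{eq:bridge}
\sum_{x\in A}\pi(x)f_t(x)^2=\frac1{\pi(o)}\sum_{x\in A}P^t(o,x)P^t(x,o)=\frac1{\pi(o)}\,\mathbb P_o(X_t\in A,\ X_{2t}=o).
\end{equation}
The walk must reach $A$ and must come back, and each costs a Green function. Let $T_B$ denote the hitting time of a set $B$.

\begin{example}[One pipe]\label{ex:one}
Let $d\ge3$ be an integer and let $G$ be $\mathbb Z^d$ with one pipe $A$ of $m\ge\sqrt n$ vertices attached at $x$, where $R=\operatorname{dist}(o,x)\ge1$. Assume \eqref{eq:iso}.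

\emph{The pipe is far.} All boundary edges of the union of $A$ with a geodesic from $o$ to $x$ start on the geodesic, so $cm^{1-1/d}\le D(R+1)$ and $R\ge C^{-1}n^{(d-1)/2d}$.

\emph{The Green function at $x$ is small.} Let $g_\infty=\sum_tP_0^t(o,\cdot)/2d$ for the lazy walk $P_0$ on $\mathbb Z^d$; the standard estimate is $g_\infty(y)\le C\operatorname{dist}(o,y)^{2-d}$ for $y\ne o$. Extend $g_\infty$ to $A$ by the constant $g_\infty(x)$. The new edges carry no difference, so $(I-P)g_\infty=\mathbf 1_o/\pi(o)$ on $G$, and $u=g-g_\infty$ satisfies $(I-\zeta P)u=-(1-\zeta)Pg_\infty\le0$ and $u\to0$ at infinity. A positive maximum at $y$ would give $u(y)\le\zeta Pu(y)\le\zeta u(y)$. So $g(x)\le g_\infty(x)\le CR^{2-d}$.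

\emph{Two factors.} If $X_t\in A$ then $T_x\le t$. Decompose \eqref{eq:bridge} at $T_x=u$ and sum over $t<n$. For fixed $u$ the times $2t-u$ are distinct and at most $2n$, so \eqref{eq:sumf} gives
\[
\sum_{t<n}\sum_A\pi f_t^2\le\sum_{u<n}\mathbb P_o(T_x=u)\sum_{u\le t<n}f_{2t-u}(x)\le16\,g(x)\,\mathbb P_o(T_x<n).
\]
Since $\mathbb P_o(T_x<n)\le\sum_{t<n}P^t(o,x)\le4Dg(x)$, the total is at most
\[
CR^{2(2-d)}\le Cn^{-(d-1)(d-2)/d}=Cn^{1-d/2-(d-2)^2/2d}.
\]
This is the bound of Proposition~\ref{prop:islands} for the pipe.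
\end{example}

Two things are missing in general. First, there is no estimate of the Green function in terms of the distance, and none is to be expected: $g_\infty$ is constant along the pipe. Cores should be crossed for free. Section~\ref{sec:link} introduces the relation ``$z$ is $R$-linked to $B$'', meaning that $z$ can be joined to $B$ using about $R$ vertices and any number of small $R$-cores, and proves that the potential of $B$ is at most $C|\partial B|R^{2-d}$ at points that are not $R$-linked.

Second, there may be many islands. We sort them into classes by the size $R^{2-d}$ of $\max_Ag$; an island of such a class is joined to $o$ at cost about $R$, and the return to $o$ gives a factor $R^{2-d}$. It remains to bound the expected number of islands of the class that the walk visits. A global count fails: joining $k$ islands to $o$ separately costs $kR$ vertices, and $k\sqrt n\le CM(kR)$ puts no upper bound on $k$. A local count succeeds. Ignore logarithms. If $k$ islands of the class are $\sigma$-linked to points near one vertex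 $x$, then all of them are joined to $o$ at cost $R+k\sigma$. As long as $k\le R/\sigma$, their total volume is at most $CR^{d/(d-1)}$, so $k\le CR^{d/(d-1)}n^{-1/2}$. If $\sigma$ is slightly below $\sqrt n\,R^{-1/(d-1)}$, this bound is smaller than $R/\sigma$, and so it holds for all such islands at once. The walk moves a distance $\sigma$ in time $\sigma^2$, so it passes $n/\sigma^2$ such neighborhoods. In each, the islands have total boundary at most $n^{-1/2}R^{d/(d-1)}$ by \eqref{eq:island}, and an island $A$ is hit from an unlinked point with probability at most $|\partial A|\sigma^{2-d}$. The contribution of the class to $\mathcal I_n$ is therefore at most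
\[
R^{2-d}\cdot\frac n{\sigma^2}\cdot n^{-1/2}R^{\frac d{d-1}}\cdot\sigma^{2-d}=n^{\frac{1-d}2}R^{\,2-d+\frac{2d}{d-1}},
\]
and for $R\le\sqrt n$ this beats $n^{1-d/2}$ when $2-d+\frac{2d}{d-1}<1$.

\section{Potentials and linking}\label{sec:link}

In this section $B$ is either $\{o\}$ or an island, and $\gamma_B$ is a geodesic from $o$ to $B$, with at most $r+1$ vertices. Let $h_B(x)=\mathbb E_x[\zeta^{T_B}]$, with $\zeta^\infty=0$. Then $0<h_B(x)\le\zeta^{\operatorname{dist}(x,B)}$, $h_B=1$ on $B$, and $h_B=\zeta Ph_B$ off $B$. Hence $(I-P)h_B\le0$ off $B$, $(I-P)h_B\ge0$ on $B$, and by \eqref{eq:flux}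
\begin{equation}\label{eq:charge}
2\sum_{x\in B}\pi(x)(I-P)h_B(x)=\sum_{xy\in\partial B,\ x\in B}(1-h_B(y))\le|\partial B| .
\end{equation}
So $h_B$ is the potential of a charge of total size at most $|\partial B|$; this is where the small boundary of an island pays off.

For $0<s<1$ the set $U_s=\{h_B>s\}$ is finite, contains the connected set $B$, and is connected by Lemma~\ref{lem:max}(b). By \eqref{eq:flux} and \eqref{eq:charge} its flux is at most $|\partial B|$. It need not contain $o$, but $U_s\cup\gamma_B$ does, so \eqref{eq:iso} gives $|\partial U_s|\ge c|U_s|^{1-1/d}-D(r+1)$. If $|U_s|\ge q\ge M(2r)$, then $\frac c2|U_s|^{1-1/d}\ge2Dr\ge D(r+1)$, and so $|\partial U_s|\ge\frac c2|U_s|^{1-1/d}$. Lemma~\ref{lem:double}(b) with $b=c/2$, $v_0=q$, $\kappa=|\partial B|$ yields a constant $C_2$ with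
\begin{equation}\label{eq:hlevel}
|U_s|\le\max\Big(q,\ (C_2|\partial B|/s)^{d/(d-2)}\Big)\qquad(0<s<1).
\end{equation}

\begin{definition}
Let $C_3=3dD$ and let $R$ be admissible. A vertex $z$ is \emph{$R$-linked to $B$} if there are a set $L$ with $|L|\le C_3R\ell$ and a finite, possibly empty, union $F$ of small $R$-cores such that $B\cup L\cup F$ is connected and contains $z$.
\end{definition}

Every vertex of $B$ is $R$-linked to $B$.

\begin{lemma}[Linking]\label{lem:link}
There is $C_4\ge1$ such that for $n$ large, $B=\{o\}$ or $B\in\mathcal A$, and $R$ admissible: if $h_B(z)>C_4|\partial B|R^{2-d}$, then $z$ is $R$-linked to $B$.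
\end{lemma}

The bound \eqref{eq:hlevel} controls the volume of the level set $U$ around $z$ but not its shape. Off the core $W$ of $U$ the Poincar\'e inequality at scale $R$ holds, and it forces the truncated potential to decay like $e^{-\rho/CR}$, where $\rho$ is the distance from $B$ in which $W$ is crossed for free. We prove this by testing the equation against an exponential weight that is constant on each component of $W$.

\begin{proof}
Write $h=h_B$, $\kappa=|\partial B|\ge1$, $s=h(z)/2\le\frac12$, $U=U_s\ni z$ and $u=(h-s)_+$. Choose $C_4\ge1$ with $(2C_2/C_4)^{d/(d-2)}\le\frac14(c/2)^d$. Since $s>\frac12C_4\kappa R^{2-d}$ and $q\le Z(R)/8$, \eqref{eq:hlevel} gives $|U|\le Z(R)/4$. Let $W$ minimize $\varphi_R$ among subsets of $U$, and let $E'$ be the set of edges with no endpoint in $W$.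

\emph{Step 1: the weight.} Give length $0$ to edges with both endpoints in $W$ and length $1$ to all other edges. For $x\in U$ let $\rho_x$ be the least length of a path inside $U$ from $B$ to $x$. For adjacent $x,y\in U$ we have $|\rho_x-\rho_y|\le1$, and $\rho_x=\rho_y$ if $x,y\in W$. Let $\alpha=1/(4DR)\le1$ and $\chi=e^{\alpha\rho}$ on $U$. Let $w=u\chi$ and $v=u\chi^2$ on $U$, and $w=v=0$ off $U$. On $B$ we have $0\le v=u\le1$, and off $B$ we have $v\ge0\ge(I-P)h$. So \eqref{eq:charge} and \eqref{eq:green} give
\begin{equation}\label{eq:test}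
\kappa\ \ge\ 2\langle v,(I-P)h\rangle=\sum_{xy\in E}J_{xy},\qquad J_{xy}=(h_x-h_y)(v_x-v_y).
\end{equation}

\emph{Step 2: the edges.} We use $\sinh\lambda\le\lambda\sinh1\le\sqrt2\,\lambda$ for $0\le\lambda\le1$, which holds by convexity. If $x,y\notin U$, then $J_{xy}=0=(w_x-w_y)^2$. If $x\in U$ and $y\notin U$, then $h_x-h_y\ge u_x$, so $J_{xy}\ge u_x^2\chi_x^2=(w_x-w_y)^2$. If $x,y\in U$, then $J_{xy}=(u_x-u_y)(u_x\chi_x^2-u_y\chi_y^2)$, and there are three cases.
\begin{itemize}
\item $x,y\in W$. Then $\chi_x=\chi_y$ and $J_{xy}=\chi_x^2(u_x-u_y)^2\ge0$.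
\item $x,y\notin W$. Expanding, $J_{xy}=(w_x-w_y)^2-u_xu_y(\chi_x-\chi_y)^2$. Here $(\chi_x-\chi_y)^2=\chi_x\chi_y\big(2\sinh\frac{\alpha(\rho_x-\rho_y)}2\big)^2\le2\alpha^2\chi_x\chi_y$, and $2w_xw_y\le w_x^2+w_y^2$. So $J_{xy}\ge(w_x-w_y)^2-\alpha^2(w_x^2+w_y^2)$.
\item $x\notin W$, $y\in W$. We have no control of $w$ on $W$, so the error must be charged to $x$ alone. Write $u_x\chi_x^2-u_y\chi_y^2=\chi_y^2(u_x-u_y)+u_x(\chi_x^2-\chi_y^2)$ and minimize the resulting quadratic in $u_x-u_y$:
\[
J_{xy}\ge-\frac{u_x^2(\chi_x^2-\chi_y^2)^2}{4\chi_y^2}=-\frac{w_x^2}4\Big(\frac{\chi_x}{\chi_y}-\frac{\chi_y}{\chi_x}\Big)^2\ge-w_x^2\sinh^2\alpha\ge-2\alpha^2w_x^2 .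
\]
\end{itemize}
Every edge of $E'$ contributes $(w_x-w_y)^2$, and every $x\notin W$ is charged at most $2\alpha^2w_x^2$ by each of at most $D$ edges. By \eqref{eq:test} and Lemma~\ref{lem:cores}(f),
\[
\kappa\ge\sum_{E'}(w_x-w_y)^2-2D\alpha^2\sum_{x\notin W}w_x^2\ge\Big(\frac1{2DR^2}-\frac1{8DR^2}\Big)\sum_{x\notin W}w_x^2\ge\frac1{4DR^2}\sum_{x\notin W}w_x^2 .
\]
Let $x\in U\setminus W$ with $u_x\ge s$. Then $s^2e^{2\alpha\rho_x}\le4DR^2\kappa$, and $s\ge\frac12\kappa R^{2-d}$, $\kappa\ge1$, $R\le\sqrt n$ give $e^{2\alpha\rho_x}\le16DR^{2d-2}\le n^d$. Hence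
\begin{equation}\label{eq:rho}
\rho_x\le2dDR\ell\qquad\text{for }x\in U\setminus W\text{ with }u_x\ge s .
\end{equation}

\emph{Step 3: the link.} If $z\in B$ there is nothing to prove, so let $z\notin B$. If $z\notin W$, take $x=z$, which has $u_x=s$, and put $W_z=\emptyset$. If $z\in W$, then \eqref{eq:rho} does not apply to $z$, and we look for a suitable vertex next to the component $W_z$ of $W$ that contains $z$. If $W_z$ meets $B$, take $L=\emptyset$, $F=W_z$ and go to Step 4. Otherwise let $y_0$ maximize $h$ on $W_z$. As $y_0\notin B$, Lemma~\ref{lem:max}(a) gives a neighbor $x$ with $h(x)>h(y_0)\ge h(z)=2s$. Then $x\in U$, $u_x\ge s$ and $x\notin W_z$; being adjacent to the component $W_z$, the vertex $x$ is not in $W$.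

With $x$ chosen, take a path inside $U$ from $B$ to $x$ of length $\rho_x$. Let $L$ be the set of its vertices outside $W$, and let $F$ be the union of $W_z$ and the components of $W$ that the path meets. The path enters each vertex of $L$, except possibly its starting point, by an edge of length $1$, so $|L|\le\rho_x+1\le C_3R\ell$. The path lies in $L\cup F$, starts in $B$ and ends at $z$ or next to $W_z$; so $B\cup L\cup F$ is connected and contains $z$.

\emph{Step 4: the cores are small.} The set $F$ is a union of components of $W$, which are connected $R$-cores. The set $S=\gamma_B\cup B\cup L\cup F$ is connected, contains $o$, and has $|S|\le r+1+|U|\le q+Z(R)/4<Z(R)$. It is the union of $\gamma_B\cup L$, which has at most $r+1+C_3\sqrt n\,\ell\le\sqrt n\,\ell^2$ vertices, and an $R$-core, namely $F$ if $B=\{o\}$ and $F\cup B$ if $B$ is an island. Lemma~\ref{lem:gap}(a) gives $|S|\le M(\sqrt n\,\ell^2)=q$, so each component used is a small $R$-core.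
\end{proof}

\section{Counting the islands that the walk visits}\label{sec:count}

We prove Proposition~\ref{prop:islands}, following the plan of Section~\ref{sec:model}.

\subsection*{Islands are far from the anchor}
Let $R_0=n^{\frac{d-1}{2d}}\ell^{-2}$, $R_j=2^jR_0$ and $J=\max\{j:R_j\le R_*\}$. For $n$ large, $R_0$ is admissible, because $(d-1)^2>d(d-2)$ gives $\frac{d-2}{2(d-1)}<\frac{d-1}{2d}<\frac12$. So $R_0,\dots,R_J$ are admissible, $0\le J\le\ell$ and $R_J>R_*/2$.

\begin{lemma}\label{lem:far}
Let $R\le R_0$ be admissible and $A\in\mathcal A$. Then $o$ is not $R$-linked to $A$, and no vertex of $A$ is $R$-linked to $\{o\}$.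
\end{lemma}

\begin{proof}
In either case the link $L,F$ makes $(\{o\}\cup L)\cup(F\cup A)$ connected, where $|\{o\}\cup L|\le2C_3R_0\ell\le\sqrt n\,\ell^2$ and $F\cup A$ is a union of small $R$-cores. By Corollary~\ref{cor:gap}, $|A|\le M(2C_3R_0\ell)=C\sqrt n\,\ell^{-d/(d-1)}<\sqrt n/K_1$, contradicting \eqref{eq:island}.
\end{proof}

\subsection*{Classes}
For $A\in\mathcal A$ let $g_A=\max_Ag$. Decomposing $g(x)=\sum_t\zeta^tP^t(x,o)/\pi(o)$ at the first visit to $o$ gives $g(x)=h_{\{o\}}(x)\,g(o)\le C_1h_{\{o\}}(x)$ by \eqref{eq:gbdd}, and $|\partial\{o\}|\le D$. With $C_5=C_1C_4D$, Lemma~\ref{lem:link} gives for admissible $R$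
\begin{equation}\label{eq:glink}
g_A>C_5R^{2-d}\quad\Longrightarrow\quad\text{some vertex of $A$ is $R$-linked to }\{o\}.
\end{equation}
By Lemma~\ref{lem:far}, $g_A\le C_5R_0^{2-d}$ for every island. Let the \emph{class} of $A$ be the largest $j\in\{0,\dots,J\}$ with $g_A\le C_5R_j^{2-d}$, and let $\mathcal A_j$ be the set of islands of class $j$. For $A\in\mathcal A_j$ there are sets $L_A\ni o$ and $F_A$ such that
\begin{equation}\label{eq:LA}
L_A\cup F_A\cup A\text{ is connected},\qquad|L_A|\le C_6R_j\ell,
\end{equation}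
and $F_A$ is a finite union of small $R_j$-cores. For $j<J$ we have $g_A>C_5R_{j+1}^{2-d}$; apply \eqref{eq:glink} with $R=R_{j+1}=2R_j$, add $o$ to $L$, and use Lemma~\ref{lem:cores}(c). For $j=J$ take $F_A=\emptyset$ and $L_A=\gamma_A$, which has at most $r+1\le C\sqrt{n\ell}\le C_6R_J\ell$ vertices.

\subsection*{The local count}
Let
\[
\sigma_j=\sqrt n\,R_j^{-1/(d-1)}\ell^{-4}\qquad(0\le j\le J).
\]
From $R_j\le\sqrt n$ we get $\sigma_j\ge n^{\frac{d-2}{2(d-1)}}\ell^{-4}$. From $R_0^{-1/(d-1)}=n^{-1/2d}\ell^{2/(d-1)}$ we get $\sigma_j\le\sigma_0=R_0\ell^{-2+2/(d-1)}\le R_0$. So $\sigma_j$ is admissible, $\sigma_j\le R_j$, and by Lemma~\ref{lem:far} the anchor $o$ is not $\sigma_j$-linked to any island.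

\begin{lemma}[Crowding]\label{lem:crowd}
For $x\in V$ let $\mathcal A_j(x)$ be the set of $A\in\mathcal A_j$ such that some $y$ with $\operatorname{dist}(x,y)\le\sigma_j$ is $\sigma_j$-linked to $A$. Then $\sum_{A\in\mathcal A_j(x)}|A|\le C(R_j\ell)^{d/(d-1)}$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick] (0,0)--(2.5,0.35)--(5.05,0.95);
\draw[thick] (7,0)--(6.1,0.9);
\draw[thick] (7,0)--(8.0,0.8);
\draw[thick] (7,0)--(7.15,-1.25);
\draw[fill=gray!40] (2.5,0.35) ellipse (0.5 and 0.25);
\draw[fill=gray!40] (7.07,-0.62) ellipse (0.3 and 0.17);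
\draw[fill=white] (5.6,1.1) ellipse (0.65 and 0.35) node {$A_1$};
\draw[fill=white] (8.5,1.0) ellipse (0.65 and 0.35) node {$A_2$};
\draw[fill=white] (7.2,-1.45) ellipse (0.65 and 0.3) node {$A_3$};
\fill (0,0) circle (0.06) node[left] {$o$};
\fill (7,0) circle (0.06) node[right] {$x$};
\node at (3.4,-0.15) {cost $R_j\ell$};
\node at (8.7,-0.3) {cost $\sigma_j\ell$ each};
\end{tikzpicture}
\caption{Islands $A_1,A_2,A_3$ near a vertex $x$ are joined to the anchor $o$ by one long link and several short ones. Thick lines are vertices that are paid for; gray blobs are small cores, which are crossed for free. While the total cost is of order $R_j\ell$, the whole connected set has at most $C(R_j\ell)^{d/(d-1)}$ vertices.}\label{fig:crowd}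
\end{figure}

\begin{proof}
Let $A_1,\dots,A_N$ be the elements of $\mathcal A_j(x)$, $N\ge1$. For each $i$, the link from $y_i$ to $A_i$ and a geodesic from $x$ to $y_i$ give a connected set $L_i\cup F_i\cup A_i\ni x$ with $|L_i|\le C_3\sigma_j\ell+\sigma_j+1\le2C_3\sigma_j\ell$ and $F_i$ a finite union of small $\sigma_j$-cores. Let $k^*=\lceil R_j/\sigma_j\rceil\le2R_j/\sigma_j$ and $k=\min(N,k^*)$. The set
\[
S=L_{A_1}\cup F_{A_1}\cup\bigcup_{i\le k}(L_i\cup F_i\cup A_i)
\]
is connected (Figure~\ref{fig:crowd}): the sets with index $i$ share $x$, and \eqref{eq:LA} attaches the rest to $A_1$. It consists of $L_{A_1}\cup L_1\cup\dots\cup L_k\ni o$, with at most $a=(C_6+4C_3)R_j\ell\le\sqrt n\,\ell^2$ vertices, and small $\sigma_j$-cores; the cores in $F_{A_1}$ qualify because $\sigma_j\le R_j$. Islands are disjoint, so Corollary~\ref{cor:gap} and \eqref{eq:island} give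
\[
k\sqrt n/K_1\le\sum_{i\le k}|A_i|\le M(a)=C(R_j\ell)^{d/(d-1)} .
\]
Thus $k\le Cn^{-1/2}R_j^{d/(d-1)}\ell^{d/(d-1)}$, whereas $k^*\ge R_j/\sigma_j=n^{-1/2}R_j^{d/(d-1)}\ell^4$. As $d/(d-1)<4$, for $n$ large $k<k^*$, so $k=N$.
\end{proof}

\subsection*{Regular trajectories}
To use Lemma~\ref{lem:crowd} at few vertices, we need the walk to move at most $\sigma_j$ in time about $\sigma_j^2$. For the free walk this may be false: on the $3$-regular tree, which satisfies \eqref{eq:iso} for every $d$, the distance from the start has positive drift. It is true on the event $X_{2t}=o$, which \eqref{eq:bridge} provides. Let $\tau_j=\lfloor\sigma_j^2/((4d+8)\ell)\rfloor$; for $n$ large $\tau_j\ge1$ and $\tau_j\ge\sigma_j^2/C\ell$. For an integer $s\ge0$ let $s'=\tau_j\lfloor s/\tau_j\rfloor$. A trajectory is \emph{$j$-regular up to time $t$} if $\operatorname{dist}(X_s,X_{s'})\le\sigma_j$ for all $s\le t$.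

\begin{lemma}\label{lem:reg}
For $t\le n$, $\;\mathbb P_o(X_{2t}=o,\text{ not $j$-regular up to }t)\le n^{-d}$.
\end{lemma}

\begin{proof}
A violation can occur only at a time $s\le t$ with $1\le s-s'<\tau_j$. If $\operatorname{dist}(x,y)>\sigma_j$, Lemma~\ref{lem:CV} gives $P^{s-s'}(x,y)\le2\sqrt D\,e^{-\sigma_j^2/2\tau_j}\le2\sqrt D\,n^{-(2d+4)}$. The probability in question is at most
\[
\sum_s\ \sum_{\operatorname{dist}(x,y)>\sigma_j}P^{s'}(o,x)\,P^{s-s'}(x,y)\,P^{2t-s}(y,o)\le2\sqrt D\,n^{-(2d+4)}\sum_s\sum_xP^{s'}(o,x)\sum_yP^{2t-s}(y,o).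
\]
The return to $o$ makes the sum over $y$ harmless: $\sum_yP^m(y,o)=\sum_y\frac{\pi(o)}{\pi(y)}P^m(o,y)\le D$. The total is at most $2D^{3/2}n^{-2d-3}\le n^{-d}$.
\end{proof}

\subsection*{The return factor}
Fix $j$ and $A\in\mathcal A_j$. If $X_t\in A$ and the trajectory is $j$-regular up to $t$, then $T_A\le t$ and it is $j$-regular up to $T_A$. By the Markov property at time $u$,
\[
\mathbb P_o(X_t\in A,\ X_{2t}=o,\ j\text{-regular up to }t)\le\sum_{u\le t}\sum_{y\in A}\mathbb P_o(T_A=u,\ X_u=y,\ j\text{-regular up to }u)\,P^{2t-u}(y,o).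
\]
For fixed $u$ and $y\in A$, \eqref{eq:sumf} gives $\sum_{u\le t<n}P^{2t-u}(y,o)/\pi(o)\le\sum_{m\le2n}f_m(y)\le16g_A\le16C_5R_j^{2-d}$. For the irregular trajectories, the events $\{X_t\in A\}$, $A\in\mathcal A_j$, are disjoint, so Lemma~\ref{lem:reg} bounds their total by $n^{-d}$ for each $t$ and $j$. By \eqref{eq:bridge},
\begin{equation}\label{eq:split}
\mathcal I_n\le\sum_{j=0}^J\big(n^{1-d}+16C_5R_j^{2-d}\,\Theta_j\big),\qquad\Theta_j=\sum_{A\in\mathcal A_j}\mathbb P_o\big(T_A<n,\ j\text{-regular up to }T_A\big).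
\end{equation}

\subsection*{The hitting factor}
Before hitting $A\in\mathcal A_j$ the walk must pass from an unlinked to a linked vertex, and at that moment its chance to hit $A$ is still small. Let $T_A'\le T_A$ be the first time at which the walk is at a vertex $\sigma_j$-linked to $A$. Since $o$ is not linked, $T_A'\ge1$. On $\{T_A'<\infty\}$ the vertex $x=X_{T_A'-1}$ is not linked; so $x\notin A$, the vertex $y=X_{T_A'}$ is a neighbor of $x$, and Lemma~\ref{lem:link} gives $h_A(x)\le C_4|\partial A|\sigma_j^{2-d}$. From $h_A(x)=\zeta Ph_A(x)\ge\frac12\cdot\frac1{2D}h_A(y)$ and $\mathbb P_y(T_A<n)\le\zeta^{-n}h_A(y)\le4h_A(y)$ we get, with \eqref{eq:island},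
\[
\mathbb P_y(T_A<n)\le16DC_4|\partial A|\sigma_j^{2-d}\le Cn^{-1/2}\sigma_j^{2-d}|A| .
\]
The event in $\Theta_j$ implies that $T_A'<n$, that the trajectory is $j$-regular up to $T_A'$, and that $A$ is hit within $n$ further steps. By the strong Markov property at $T_A'$,
\[
\Theta_j\le Cn^{-1/2}\sigma_j^{2-d}\ \mathbb E_o\Big[\sum_{A\in\mathcal A_j}|A|\,\mathbf 1\{T_A'<n,\ j\text{-regular up to }T_A'\}\Big].
\]
The random sum is bounded for every trajectory. If $T_A'=s<n$ and the trajectory is $j$-regular up to $s$, then $X_s$ is linked to $A$ and within $\sigma_j$ of $X_{s'}$, so $A\in\mathcal A_j(X_{i\tau_j})$ with $0\le i\le n/\tau_j$. There are at most $n/\tau_j+1\le Cn\ell\sigma_j^{-2}$ such $i$, since $\sigma_j^2\le n$. By Lemma~\ref{lem:crowd} the sum is at most $Cn\ell\sigma_j^{-2}(R_j\ell)^{d/(d-1)}$. Using $\sigma_j^{-d}=n^{-d/2}R_j^{d/(d-1)}\ell^{4d}$ and $1+\frac d{d-1}\le3$,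
\begin{equation}\label{eq:theta}
\Theta_j\le C\ell^3n^{1/2}\sigma_j^{-d}R_j^{\frac d{d-1}}=C\ell^{4d+3}\,n^{\frac{1-d}2}R_j^{\frac{2d}{d-1}} .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:islands}]
Let $\omega=2-d+\frac{2d}{d-1}$ and $\omega_+=\max(\omega,0)$. Since $1\le R_j\le\sqrt n$, we have $R_j^\omega\le n^{\omega_+/2}$. There are at most $2\ell$ classes, so \eqref{eq:split} and \eqref{eq:theta} give
\[
\mathcal I_n\le2\ell\,n^{1-d}+C\ell^{4d+4}\,n^{1-\frac d2-\frac{1-\omega_+}2}.
\]
The inequality $\omega<1$ is equivalent to $(d-1)^2>2d$, which holds for $d\ge4$. Let $\eta=\frac14(1-\omega_+)\in(0,\frac14]$. Both exponents, $1-d$ and $1-\frac d2-2\eta$, are smaller than $1-\frac d2-\eta$, so $\mathcal I_n\le n^{1-d/2-\eta}$ for $n$ large.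
\end{proof}

With Sections~\ref{sec:levels} and~\ref{sec:energy}, this completes the proof of Theorem~\ref{thm:main}.

\begin{remark}[Where $d\ge4$ is used]
Sections~\ref{sec:cores}--\ref{sec:count} use $d>2$ for the bounds \eqref{eq:gbdd} and \eqref{eq:hlevel} on the potentials, $d>3$ for $Z(R)\ge8q$ in \eqref{eq:param}, and $(d-1)^2>2d$, that is $d>2+\sqrt3$, in the last step. At $d=4$ we have $\omega=\frac23$ and $\eta=\frac1{12}$, and the largest bound comes from the class with $R_j$ of order $\sqrt n$. At $d=3$ we have $\omega=2$ and the count gives nothing, which is why the rearrangement argument of Section~\ref{sec:levels} is needed in low dimension.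
\end{remark}

\begin{thebibliography}{9}
\bibitem{talk} \emph{Random walks on percolation clusters, and scale-invariant groups}, \texttt{http://www.math.bme.hu/\%7Egabor/RepRenormTalk.pdf}
\end{thebibliography}
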